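
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{The $G$-Hilbert scheme of affine three-space is a crepant resolution for every finite linearly reductive $G\subset SL_3$}


\begin{abstract}
Let $K$ be an algebraically closed field of any characteristic and let $G\subset SL_{3,K}$ be a finite linearly reductive subgroup scheme. We prove that $G\text{-Hilb}(\mathbb A^3_K)$ is a crepant resolution of $\mathbb A^3_K/G$. The proof follows the method of Bridgeland, King and Reid and is carried by one explicit self-dual complex of vector bundles on $H\times H$, where $H=G\text{-Hilb}(\mathbb A^3_K)$. Smoothness, irreducibility and triviality of the canonical bundle are all read off from it. We add the derived McKay equivalence, a converse, and a version in other dimensions.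
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $K$ be an algebraically closed field of characteristic $p\ge 0$. A finite group scheme $G$ over $K$ is \emph{linearly reductive} if each of its finite-dimensional representations is semisimple. Finite groups of order prime to $p$ are examples (all finite groups if $p=0$), and so is $\mu_n$ for every $n$, also when $p$ divides $n$ and $\mu_n$ is not reduced. Let $G\subset SL_{3,K}$ be such a group scheme. It acts on $\mathbb A^3_K$, and the quotient $X=\mathbb A^3_K/G$ is usually singular.

There is a canonical candidate for a resolution of $X$. A \emph{$G$-cluster} is a $G$-stable closed subscheme $Z\subset \mathbb A^3_K$ for which $H^0(\mathcal O_Z)$ is isomorphic, as a representation, to the regular representation $\mathcal O(G)$. A free orbit is a $G$-cluster, since it is isomorphic to $G$. When a free orbit moves to a point with nontrivial stabilizer, the orbit itself becomes too small, but its flat limit is still a cluster, and the limit may depend on the direction of approach. The moduli scheme of clusters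
\[
H=G\text{-Hilb}(\mathbb A^3_K)
\]
records these limits. It has a natural morphism $h:H\to X$, which is an isomorphism over the locus of free orbits. Does it resolve $X$? The volume form of $\mathbb A^3$ is $G$-invariant because $G\subset SL_3$, so one expects $\omega_X$ to be trivial, and one may ask for a resolution with the same property. A resolution of singularities $f:Y\to X$ of a normal variety is \emph{crepant} if $K_Y=f^*K_X$. The statement that $h$ is a crepant resolution was posed as a conjecture in \cite{Source}. We prove it.

\begin{theorem}\label{thm:main}
Let $K$ be an algebraically closed field of characteristic $p\ge0$ and let $G\subset SL_{3,K}$ be a finite linearly reductive subgroup scheme. Put $X=\mathbb A^3_K/G$ and $H=G\text{-}\mathrm{Hilb}(\mathbb A^3_K)$. Then $H$ is a smooth irreducible threefold, $h:H\to X$ is projective and birational and an isomorphism over the smooth locus of $X$, $\omega_H\cong\mathcal O_H$, $\omega_X\cong\mathcal O_X$, and $K_H=h^*K_X$. In particular $G\text{-}\mathrm{Hilb}(\mathbb A^3_K)$ is a crepant resolution of $\mathbb A^3_K/G$.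
\end{theorem}

That the answer should not depend on $p$ is suggested by the definition of $H$, which uses only the semisimple representation theory of $G$. Some arguments do break down, however. If the identity component $G^0$ is nontrivial, then the quotient map $\mathbb A^3\to X$ is nowhere \'etale, even at free orbits, and the pullback of $3$-forms along it is zero. So $\omega_X$ cannot be found by descending $dx_1\wedge dx_2\wedge dx_3$. In our proof the triviality of the canonical bundles comes from the duality $\operatorname{Ext}^j\leftrightarrow\operatorname{Ext}^{3-j}$ for equivariant modules.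

We also prove three complements, which are not used for Theorem~\ref{thm:main}: the derived and K-theoretic McKay correspondence (Theorem~\ref{thm:derived}), a converse under a freeness hypothesis (Theorem~\ref{thm:converse}), and a version in dimension $d$ under a bound on $\dim Y\times_XY$ (Theorem~\ref{thm:dims}).

\subsection{The smallest case}\label{ss:example}
Let $G=\mu_2$ act on $\mathbb A^2=\operatorname{Spec}K[u,v]$ by $t\cdot(u,v)=(tu,tv)$; here $p=2$ is allowed. (A third, invariant coordinate $z$ would put $G$ into $SL_3$, replace $H$ by $H\times \mathbb A^1$, and tensor the complexes below with the Koszul complex on $z'-z$.) The regular representation is $1\oplus\chi$, with $\chi$ the nontrivial character. If $Z$ is a cluster, the images of $u$ and $v$ lie in the one-dimensional $\chi$-part of $\mathcal O_Z$, and they are not both zero, since otherwise $\mathcal O_Z$ would be spanned by $1$. If $u\ne0$, then $1,u$ is a basis and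
\[
v=a\,u,\qquad u^2=b .
\]
So the clusters with $u\neq 0$ form a plane with coordinates $(a,b)$. Those with $v\ne0$ form a plane with coordinates $(a_1,b_1)$, where $u=a_1v$ and $v^2=b_1$. The gluing is $a_1=a^{-1}$, $b_1=a^2b$. Hence $H$ is smooth and $da_1\wedge db_1=-da\wedge db$, so $\omega_H$ is trivial. The map to $X$ is $(u^2,uv,v^2)=(b,ab,a^2b)$.

Here is how the general proof sees the same facts, over the product of the first chart with itself. Let $P$ and $P'$ be the coordinate rings of the clusters $(a,b)$ and $(a',b')$. The groups $\operatorname{Ext}^j$ between them, in the category of equivariant $S$-modules with $S=K[u,v]$, are computed by the complex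
\[
\mathcal C:\quad \operatorname{Hom}(P,P')^G\to (V\otimes\operatorname{Hom}(P,P'))^G\to(\Lambda^2V\otimes\operatorname{Hom}(P,P'))^G,
\]
\[
d=e_u\wedge\theta_u+e_v\wedge\theta_v,\qquad \theta_\xi(\varphi)=\xi\varphi-\varphi\xi ,
\]
with $e_u,e_v$ the basis of $V$ dual to $u,v$. Write elements of $\mathcal C^0$ as $(\varphi_0,\varphi_1)$, meaning $1\mapsto\varphi_0$, $u\mapsto\varphi_1u$; elements of $\mathcal C^1$ as $(\alpha,\beta,\gamma,\delta)$, meaning $e_u\otimes(1\mapsto \alpha u,\ u\mapsto \beta)+e_v\otimes(1\mapsto\gamma u,\ u\mapsto \delta)$; and elements of $\mathcal C^2$ as for $\mathcal C^0$. Since $u$ acts on $P$ by $1\mapsto u$, $u\mapsto b$, and $v$ by $1\mapsto au$, $u\mapsto ab$,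
\begin{align*}
d(\varphi_0,\varphi_1)&=(\varphi_0-\varphi_1,\ b'\varphi_1-b\varphi_0,\ a'\varphi_0-a\varphi_1,\ a'b'\varphi_1-ab\varphi_0),\\
d(\alpha,\beta,\gamma,\delta)&=(-a'b'\alpha+a\beta+b'\gamma-\delta,\ \ ab\,\alpha-a'\beta-b\gamma+\delta).
\end{align*}
Each of these matrices has unit entries, and we cancel one unit in each. First divide out the contractible subcomplex spanned by $(1,0)\in\mathcal C^0$ and its image $(1,-b,a',-ab)$. On the quotient of $\mathcal C^1$ use the coordinates $\tilde\beta=\beta+b\alpha$, $\tilde\gamma=\gamma-a'\alpha$, $\tilde\delta=\delta+ab\,\alpha$. In these the second component of $d$ is $\tilde\delta-a'\tilde\beta-b\tilde\gamma$, which is surjective. Passing to its kernel, and to the first component of $\mathcal C^2$, eliminates $\tilde\delta$. Up to homotopy equivalence, what is left is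
\[
\mathcal O\to\mathcal O^2\to\mathcal O,\qquad \varphi\mapsto\bigl((b'-b)\varphi,(a'-a)\varphi\bigr),\qquad(\tilde\beta,\tilde\gamma)\mapsto (b'-b)\tilde\gamma-(a'-a)\tilde\beta .
\]
This is the Koszul complex on the equations of the diagonal. It is exact off the diagonal, its dual resolves $\mathcal O_\Delta$, and the dual of its restriction to one point $(a,b)$ in the first factor is a free resolution of length $2=\dim H$ of the residue field of that point.

In general we cannot compute $H$. The plan is to establish these properties of $\mathcal C$ first and to deduce from them that $H$ is smooth.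

\subsection{Plan of the proof}
In dimension $3$ the complex $\mathcal C$ on $H\times H$ has four terms, and its fibre cohomology at $(y,y')$ is $\operatorname{Ext}^j_{S,G}(P_y,P_{y'})$, $0\le j\le 3$, where $P_y$ is the coordinate ring of the cluster $y$. Let $Y\subset H$ be the closure of the locus of free orbits. The steps are as follows.
\begin{enumerate}
\item Since $G\subset SL_3$, the complex is self-dual up to the shift by $3$ (Section~\ref{sec:complex}). For $y\ne y'$ there is no nonzero map $P_y\to P_{y'}$, and by duality $\operatorname{Ext}^3$ vanishes too. So off the diagonal $\mathcal C$ is locally a two-term complex, and on $Y\times Y$ it fails to be exact only along a locus cut out by one determinant. This locus would have codimension $1$, but it lies in $Y\times_XY$, which has codimension at least $2$. So it is empty (Proposition~\ref{prop:off}).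
\item Hence the dual of $\mathcal C|_{\{y\}\times Y}$ is a complex of length $3=\dim Y$ with homology supported at $y$; its $H_0$ is the residue field. A criterion of Bridgeland and Iyengar, which we prove in Section~\ref{sec:algebra} in the form we need, says that this forces $\mathcal O_{Y,y}$ to be regular (Section~\ref{sec:smooth}). It also follows that $Y$ is open in $H$.
\item Then $\mathcal C^\vee$ resolves $\mathcal O_\Delta$ on $Y\times Y$, and comparing its dual with its self-duality gives $\omega_Y\cong\mathcal O_Y$ (Section~\ref{sec:omega}).
\item For a point $z\in H\setminus Y$ the complex on $\{z\}\times Y$ would be concentrated in degree $2$, while for $y\in Y$ it is concentrated in degree $3$. After moving $z$ above the origin by scaling, both have the same Euler characteristic, and the signs contradict each other (Section~\ref{sec:irreducible}). So $H=Y$.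
\end{enumerate}

The hypotheses enter as follows. Linear reductivity makes $(-)^G$ exact, so that $\mathcal C$ consists of vector bundles. The condition $G\subset SL_3$ gives the self-duality and, with linear reductivity, makes $G$ act freely outside a closed set of codimension at least $2$. Dimension $3$ is used for the two-term complex in step 1 and for the bound $\dim Y\times_XY\le4$. Sections~\ref{sec:derived}--\ref{sec:dims} contain the complements.

\section{Representations, quotients, clusters}\label{sec:prelim}

``Point'' means closed point unless stated otherwise. Fix $V$ of dimension $3$ and $G\subset SL(V)$ finite and linearly reductive. Put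
\[
n=\dim_K\mathcal O(G),\quad S=\operatorname{Sym}V^*,\quad M=\operatorname{Spec}S\cong\mathbb A^3,\quad R=S^G,\quad X=\operatorname{Spec}R,
\]
with quotient map $\pi:M\to X$.

\subsection{Facts recalled}\label{ss:facts}
\textbf{Representations.} A representation of $G$ is a comodule over $\mathcal O(G)$, equivalently a module over the finite-dimensional algebra $\mathcal O(G)^\vee$; all of these are semisimple, also the infinite-dimensional ones. Let $W_1,\dots,W_r$ be the irreducible ones; $\operatorname{End}_G(W_i)=K$. The regular representation $\mathcal O(G)\cong\bigoplus W_i^{\dim W_i}$ has one-dimensional invariants.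

\textbf{Invariants of sheaves.} Let $\mathcal W$ be a $G$-equivariant quasi-coherent sheaf on a scheme with trivial $G$-action. Then $\mathcal W=\bigoplus_iW_i\otimes\mathcal Hom_G(W_i,\mathcal W)$. Hence $\mathcal W\mapsto\mathcal W^G$ is exact, $\mathcal W^G$ is a direct summand of $\mathcal W$, and it commutes with base change. If $\mathcal W$ is a vector bundle, so are $\mathcal W^G$ and the sheaves $\mathcal Hom_G(W_i,\mathcal W)$; in particular the multiplicities of the $W_i$ in the fibres are locally constant. A $G$-invariant perfect pairing $\mathcal W\times\mathcal W'\to\mathcal O$ of bundles restricts to a perfect pairing $\mathcal W^G\times\mathcal W'^G\to\mathcal O$, since $\mathcal W'\cong\mathcal W^\vee$ equivariantly and $(\mathcal W^\vee)^G=(\mathcal W^G)^\vee$.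

\textbf{Structure of $G$} (Nagata; \cite[IV \S3, 3.6]{DG}, \cite[\S2]{AOV}). A finite group scheme over $K$ is linearly reductive if and only if $G^0$ is diagonalizable and $|G(K)|$ is prime to $p$ (no condition if $p=0$). Moreover $G=G^0\rtimes G(K)$, with $G^0=1$ if $p=0$. Hence closed subgroup schemes of $G$ are linearly reductive.

\textbf{Quotients} \cite[\S12]{Mumford}. $R$ is finitely generated, and $\pi$ is finite and surjective; its fibres on closed points are the $G(K)$-orbits. If $U=\pi^{-1}(X^\circ)$ is a $G$-stable open set on which $G$ acts freely, that is, $G\times U\to U\times U$ is a closed immersion, then $U\to X^\circ$ is a $G$-torsor. In particular it is then finite and locally free of rank $n$.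

\subsection{The free locus}

\begin{lemma}\label{lem:free}
$R$ is a normal domain of dimension $3$. The points of $M$ with trivial stabilizer form a $G$-stable open set $U=\pi^{-1}(X^\circ)$ with $X^\circ\subset X$ open and regular, $U\to X^\circ$ is a $G$-torsor, and $\dim(M\setminus U)\le1$; hence $X\setminus X^\circ$ has codimension at least $2$.
\end{lemma}

\begin{proof}
\emph{Normality.} Let $s\in\operatorname{Frac}(R)$ be integral over $R$. Then $s\in S$, as $S$ is normal. Write $gs=f$ with $f,g\in R$, $g\ne0$. The coaction $\rho:S\to S\otimes\mathcal O(G)$ is $R$-linear, so $(g\otimes1)\rho(s)=\rho(f)=f\otimes1=(g\otimes1)(s\otimes1)$. As $g\otimes1$ is a nonzerodivisor, $\rho(s)=s\otimes1$, so $s\in R$. The dimension is $3$ because $\pi$ is finite and surjective.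

\emph{Openness.} The stabilizer scheme is closed in $G\times M$, hence finite over $M$, and it contains the unit section. The rank of its fibres is upper semicontinuous, so $U=\{\text{rank}\le1\}$ is open, and over $U$ the stabilizer scheme equals the unit section by Nakayama. As $U$ is stable under $G(K)$ and $G\times U$ is topologically a union of copies of $U$ indexed by $G(K)$, it is $G$-stable.

\emph{Dimension.} Let $m\in M\setminus U$, with stabilizer $J\ne1$. If $J^0\ne1$, put $J'=J^0$; this is one of the finitely many subgroup schemes of the diagonalizable group scheme $G^0$. Otherwise $J$ is \'etale, and we put $J'=J$, a subgroup of the finite group $G(K)$. So $J'$ belongs to a finite list of nontrivial subgroup schemes, and $m\in V^{J'}$. If $\dim V^{J'}\ge2$, then linear reductivity gives $V|_{J'}=1^{2}\oplus\chi$, and $\chi=\det=1$ because $G\subset SL(V)$. Then $J'$ acts trivially on $V$, a contradiction. So $M\setminus U$ lies in a finite union of linear subspaces of dimension at most $1$.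

\emph{Torsor.} The set $U$ is stable under $G(K)$ and $\pi$ is closed, so $U=\pi^{-1}(X^\circ)$ with $X^\circ=X\setminus\pi(M\setminus U)$ open. The map $G\times U\to U\times U$, $(g,u)\mapsto(u,gu)$, is proper since $G$ is finite, and a monomorphism since stabilizers over $U$ are trivial; so it is a closed immersion. Thus $U\to X^\circ$ is a torsor, and $X^\circ$ is regular because $U$ is regular and faithfully flat over it.
\end{proof}

\subsection{The $G$-Hilbert scheme}
For a $K$-scheme $T$, $H(T)$ is the set of closed $G$-stable $Z\subset M\times T$, finite and locally free over $T$, whose fibres over points $t\in T$ are isomorphic to $\mathcal O(G)\otimes k(t)$ as representations. Let $q:Z\to T$ be the projection.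

\begin{lemma}\label{lem:hilb}
\begin{enumerate}
\item[(a)] For $Z\in H(T)$ one has $(q_*\mathcal O_Z)^G=\mathcal O_T\cdot1$. Through this, $R$ acts on $\mathcal O_Z$ by a homomorphism $R\to\mathcal O(T)$, which defines $h:H\to X$.
\item[(b)] $H$ is represented by a scheme, and $h$ is projective.
\item[(c)] $h$ is an isomorphism over $X^\circ$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $(q_*\mathcal O_Z)^G$ is a line bundle, as the invariants of the regular representation are one-dimensional, and its section $1$ vanishes nowhere. For $s\in R$ the element $s\cdot 1$ is invariant, hence is a function on $T$.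

(b) By (a), $Z\subset M\times_XT$. So $H$ is the subfunctor of the relative Hilbert scheme of $n$ points of $M/X$ given by two conditions; that Hilbert scheme is projective over $X$ because $\pi$ is finite. The first condition is $G$-stability, i.e.\ the vanishing of the composite $I_Z\to\mathcal O_{M\times_XT}\otimes\mathcal O(G)\to q_*\mathcal O_Z\otimes\mathcal O(G)$. Formation of $I_Z$ commutes with base change since $\mathcal O_Z$ is flat, and the target is locally free over $T$. So the condition says that all coefficients of the images of elements of $I_Z$ vanish, and it is closed. The second condition fixes the multiplicities of the $W_i$, which are locally constant; it is open and closed.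

(c) Let $T\to X^\circ$ and let $Z\in H(T)$ lie over it. Both $\mathcal O_{M\times_XT}$ and its quotient $\mathcal O_Z$ are locally free of rank $n$, so $Z=M\times_XT$. Conversely, $U\to X^\circ$ is a family of clusters: its fibre over a closed point is a torsor with a $K$-point, hence has coordinate ring $\mathcal O(G)$, and the multiplicities of the $W_i$ are locally constant.
\end{proof}

We denote by $\mathcal P=q_*\mathcal O_Z$ the bundle of rank $n$ on $H$ attached to the universal cluster. It carries compatible actions of $G$ and $S$. For $y\in H$ put $P_y=\mathcal P\otimes k(y)=S/I_y$.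

Let $Y\subset H$ be the closure of $h^{-1}(X^\circ)\cong X^\circ$, with reduced structure, and $f=h|_Y$. Then $Y$ is integral of dimension $3$, and $f:Y\to X$ is projective, birational and surjective, and an isomorphism over $X^\circ$. A priori $H$ may have other components, and $\mathcal O_H$ may be larger than $\mathcal O_Y$ along $Y$; both possibilities will be excluded.

\begin{lemma}\label{lem:dim}
$\dim Y\times_XY\le4$.
\end{lemma}

\begin{proof}
Let $X_i\subset X$ be the closed set of points $x$ with $\dim f^{-1}(x)\ge i$. Since $f$ is an isomorphism over $X^\circ$, the sets $X_i$ with $i\ge1$ do not meet $X^\circ$, so $f^{-1}(X_i)\ne Y$ has dimension at most $2$. It follows that $X_3=\emptyset$, that $\dim X_1\le1$, and that $X_2$ is finite: if $\dim X_2\ge1$, then $\dim f^{-1}(X_2)\ge3$. Over $X\setminus X_1$, $X_1\setminus X_2$ and $X_2$ the fibre product has dimension at most $3$, $1+1+1$ and $0+2+2$.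
\end{proof}

\section{The complex}\label{sec:complex}

On $H\times H$ put $\mathcal E=\mathcal Hom(p_1^*\mathcal P,p_2^*\mathcal P)$. For $\xi\in V^*\subset S$ let $\theta_\xi(\varphi)=\xi\varphi-\varphi\xi$; these operators commute. With dual bases $e_a$ of $V$ and $x_a$ of $V^*$ define
\[
\mathcal K^j=\Lambda^jV\otimes\mathcal E,\qquad d=\sum_a(e_a\wedge)\otimes\theta_{x_a},\qquad \mathcal C=\mathcal K^G\qquad(0\le j\le3).
\]
Since the $\theta_{x_a}$ commute and the $e_a$ anticommute, with $e_a\wedge e_a=0$, we have $d^2=0$; and $d$ is equivariant because $\sum e_a\otimes x_a\in V\otimes V^*$ is invariant. So $\mathcal C$ is a complex of vector bundles, and its formation commutes with base change. A \emph{$G$-equivariant $S$-module} is an $S$-module $N$ that is a representation of $G$, such that $S\otimes N\to N$ is equivariant. We write $\operatorname{Hom}_{S,G}$ and $\operatorname{Ext}_{S,G}$ in this category.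

We say that a bounded complex of vector bundles is \emph{exact at a point} if its fibre at that point is exact. It is then split exact in a neighborhood, and so is its dual. Hence the points where it is not exact form a closed set, the \emph{non-exact locus}.

\begin{lemma}\label{lem:ext}
The cohomology of $\mathcal C\otimes k(y,y')$ is $\operatorname{Ext}^j_{S,G}(P_y,P_{y'})$. Moreover $\operatorname{Hom}_{S,G}(P_y,P_{y'})$ is $K$ if $y=y'$ and $0$ otherwise.
\end{lemma}

\begin{proof}
The elements $x_a\otimes1-1\otimes x_a$ are variables of the polynomial ring $S\otimes S$ over its second factor, and they generate the kernel of $S\otimes S\to S$. Their Koszul complex is therefore an exact complex of free modules over the second factor, ending in $S$. It remains exact after tensoring with any $S$-module over the second factor. For a $G$-equivariant $S$-module $N$ this gives an equivariant resolution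
\begin{equation}\label{eq:koszul}
S\otimes\Lambda^\bullet V^*\otimes N\to N .
\end{equation}
Modules $S\otimes W$ are projective, since $\operatorname{Hom}_{S,G}(S\otimes W,-)=\operatorname{Hom}_G(W,-)$ is exact. Take $N=P_y$ and apply $\operatorname{Hom}_{S,G}(-,P_{y'})$. The terms are $(\Lambda^jV\otimes\operatorname{Hom}(P_y,P_{y'}))^G$. The differential of \eqref{eq:koszul} is the sum over $a$ of contraction with $e_a$ and multiplication by $x_a\otimes 1-1\otimes x_a$; so its transpose is $d$, up to signs depending only on the degree.

For the second statement let $\varphi:P_y\to P_{y'}$. Then $\varphi(1)\in P_{y'}^G=K\cdot1$, say $\varphi(1)=c\cdot1$, and $c$ determines $\varphi$. If $c\ne0$, then $0=\varphi(a\cdot 1)=c\,a$ in $P_{y'}$ for $a\in I_y$, so $I_y\subset I_{y'}$, and $I_y=I_{y'}$ by dimension.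
\end{proof}

\begin{lemma}[Duality]\label{lem:duality}
Let $\sigma$ be the swap on $H\times H$. Then $\mathcal C^j\cong(\sigma^*\mathcal C^{3-j})^\vee$, compatibly with differentials up to signs depending only on $j$. So $\mathcal C\cong(\sigma^*\mathcal C)^\vee[-3]$, and
\[
H^j(\mathcal C\otimes k(y,y'))\cong H^{3-j}(\mathcal C\otimes k(y',y))^*.
\]
\end{lemma}

\begin{proof}
The pairing $\langle\alpha\otimes\varphi,\beta\otimes\psi\rangle=(\alpha\wedge\beta)\operatorname{tr}(\varphi\psi)\in\Lambda^3V\otimes\mathcal O\cong\mathcal O$ of $\mathcal K^j$ with $\sigma^*\mathcal K^{3-j}$ is perfect. It is $G$-invariant, because $G$ acts trivially on $\Lambda^3V$; this is where $G\subset SL(V)$ is needed. By cyclicity of the trace,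
\[
\operatorname{tr}(\theta_\xi(\varphi)\psi)=\operatorname{tr}(\varphi\psi\xi)-\operatorname{tr}(\varphi\xi\psi)=-\operatorname{tr}(\varphi\,\theta_\xi(\psi)).
\]
Moving $e_a$ past $\alpha\in\Lambda^jV$ costs $(-1)^j$, so $\langle du,v\rangle=(-1)^{j+1}\langle u,dv\rangle$ for $u$ of degree $j$. Taking invariants keeps the pairing perfect (Section~\ref{ss:facts}).
\end{proof}

\begin{lemma}[Support]\label{lem:support}
If $h(y)\ne h(y')$, then $\mathcal C$ is exact at $(y,y')$.
\end{lemma}

\begin{proof}
If $\iota_a$ denotes contraction of $\Lambda^\bullet V$ with $x_a$, then $d\iota_a+\iota_ad=\theta_{x_a}$. So the cohomology of $\mathcal K\otimes k(y,y')$ is killed by the elements $x_a\otimes1-1\otimes x_a$ of $S\otimes S$, hence by all $s\otimes1-1\otimes s$, $s\in S$. Choose $s\in R$ with $s(h(y))\ne s(h(y'))$. On $\operatorname{Hom}(P_y,P_{y'})$ this element acts as the nonzero scalar $s(h(y'))-s(h(y))$. So $\mathcal K\otimes k(y,y')$ is exact, and so are its invariants.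
\end{proof}

\begin{lemma}\label{lem:twoterm}
Let $y\ne y'$. Near $(y,y')$ the complex $\mathcal C$ is homotopy equivalent to a two-term complex $\mathcal C'^1\to\mathcal C'^2$ of free modules in degrees $1$ and $2$. The same holds for its restriction to locally closed subschemes through $(y,y')$.
\end{lemma}

\begin{proof}
At $(y,y')$ the fibre cohomology vanishes in degree $0$ by Lemma~\ref{lem:ext}, and in degree $3$ by Lemma~\ref{lem:duality} together with Lemma~\ref{lem:ext} for $(y',y)$. So near $(y,y')$ the map $\mathcal C^0\to\mathcal C^1$ is split injective and $\mathcal C^2\to\mathcal C^3$ is split surjective. Take $\mathcal C'^1=\mathcal C^1/\mathcal C^0$ and $\mathcal C'^2=\ker(\mathcal C^2\to\mathcal C^3)$. All this is preserved by restriction.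
\end{proof}

\section{Two lemmas on complexes of free modules}\label{sec:algebra}

We shall have a complex of free modules over $B=\mathcal O_{Y,y}$, of length $3=\dim B$, with finite length homology and $H_0$ equal to the residue field. If $B$ were Cohen--Macaulay, the first lemma below would show that the complex is a free resolution of the residue field, and $B$ would be regular. But at that point we know nothing about $B$. The remedy is a big Cohen--Macaulay module.

\textbf{Hochster's theorem.} A noetherian local ring $B$ containing a field has a \emph{big Cohen--Macaulay module}: a $B$-module $D$, not necessarily finitely generated, and a system of parameters $x=(x_1,\dots,x_c)$ of $B$ that is a $D$-regular sequence, with $D\ne xD$.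

\begin{lemma}[Acyclicity lemma; Peskine--Szpiro]\label{lem:AL}
Let $(B,\mathfrak m,k)$ be a noetherian local ring, $F:0\to F_s\to\dots\to F_0\to0$ a complex of finite free modules, and $D$ a $B$-module with $\operatorname{Ext}^j_B(k,D)=0$ for $j<s$. Suppose that either $D=B$ and $H_i(F)$ has finite length for $i>0$, or all $H_i(F)$, $i\ge0$, have finite length. Then $H_i(F\otimes D)=0$ for $i>0$.
\end{lemma}

\begin{proof}
Every element of $H_i(F\otimes D)$, $i>0$, is killed by a power of $\mathfrak m$: for $D=B$ this is assumed, and in the other case $F_{\mathfrak p}$ is split exact for every prime $\mathfrak p\ne\mathfrak m$, so $(F\otimes D)_{\mathfrak p}$ is exact. Suppose some $H_i(F\otimes D)$ with $i>0$ is nonzero, and take $i$ maximal; in particular $s\ge 1$. Let $L_l\subset Z_l\subset F_l\otimes D$ be the boundaries and cycles. For $l>i$ we have $L_l=Z_l$, so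
\[
0\to L_{l+1}\to F_{l+1}\otimes D\to L_l\to0\qquad(i\le l<s),\qquad L_s=0 .
\]
Descending induction on $l$ gives $\operatorname{Ext}^j(k,L_l)=0$ for $i\le l\le s$ and $j\le l$: for $l<s$ this group lies between $\operatorname{Ext}^j(k,F_{l+1}\otimes D)$, which is $0$ as $j\le l<s$, and $\operatorname{Ext}^{j+1}(k,L_{l+1})=0$. As $i\ge1$, $\operatorname{Ext}^1(k,L_i)=0$. Also $\operatorname{Hom}(k,Z_i)\subset\operatorname{Hom}(k,F_i\otimes D)=0$. From $0\to L_i\to Z_i\to H_i(F\otimes D)\to0$ we get $\operatorname{Hom}(k,H_i(F\otimes D))=0$. But a nonzero module all of whose elements are killed by powers of $\mathfrak m$ contains a copy of $k$, a contradiction.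
\end{proof}

\begin{theorem}[Bridgeland--Iyengar {\cite{BI}}, the case needed here]\label{thm:BI}
Let $(B,\mathfrak m,k)$ be a noetherian local ring of dimension $c$ containing a field. Suppose there is a complex $F$ of finite free modules with $F_i=0$ for $i\notin[0,c]$, with homology of finite length, and with $H_0(F)\cong k$. Then $B$ is regular.
\end{theorem}

\begin{proof}
If $c=0$, then $k\cong F_0$ is free, so $B=k$. Let $c\ge1$, and let $D$, $x$ be as in Hochster's theorem.

\emph{Step 1: $-\otimes D$ is exact and faithful on modules of finite length.} As $x$ is a $D$-regular sequence of length $c$ in $\mathfrak m$, $\operatorname{Ext}^j(k,D)=0$ for $j<c$, and $H_1(F\otimes D)=0$ by Lemma~\ref{lem:AL}. Enlarging $F_2$, we extend $F_1\to F_0$ to a free resolution of $k$. Its first homology after tensoring with $D$ is a quotient of $H_1(F\otimes D)$, since only the boundaries in degree $1$ can grow. So $\operatorname{Tor}_1(k,D)=0$, and then $\operatorname{Tor}_1(N,D)=0$ for all $N$ of finite length by induction on the length. Also $D\ne\mathfrak mD$, as otherwise $D=\mathfrak m^lD\subset xD$ for $l\gg0$. So $N\otimes D\ne0$ if $N\ne0$ has finite length,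 because $N$ surjects onto $k$.

\emph{Step 2: $B$ is Cohen--Macaulay.} Put $I=(x)$. For $r\ge0$ let $N_r$ be the kernel of the surjection $(B/I)^{b_r}\to I^r/I^{r+1}$ given by the $b_r$ monomials of degree $r$ in $x$. All these modules have finite length. Tensoring $0\to I^r/I^{r+1}\to B/I^{r+1}\to B/I^r\to0$ with $D$ shows $(I^r/I^{r+1})\otimes D\cong I^rD/I^{r+1}D$. Tensoring $0\to N_r\to(B/I)^{b_r}\to I^r/I^{r+1}\to0$ with $D$ gives the exact sequence
\[
0\to N_r\otimes D\to(D/ID)^{b_r}\to I^rD/I^{r+1}D\to0 .
\]
A $D$-regular sequence is $D$-quasi-regular \cite[Thm 16.2]{Matsumura}; that is, the second map is an isomorphism. Hence $N_r\otimes D=0$, and $N_r=0$ by Step~1. So $x$ is $B$-quasi-regular, hence $B$-regular \cite[Thm 16.3]{Matsumura}.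

\emph{Step 3: conclusion.} Now $\operatorname{Ext}^j(k,B)=0$ for $j<c$. By Lemma~\ref{lem:AL} with $D=B$, $F$ is a finite free resolution of $k$. So $B$ is regular.
\end{proof}

\section{The component of free orbits}\label{sec:smooth}

\begin{proposition}\label{prop:off}
$\mathcal C|_{Y\times Y}$ is exact at every point off the diagonal; hence it is locally split exact there.
\end{proposition}

\begin{proof}
Let $w=(y,y')\in Y\times Y$ with $y\ne y'$, and take $\mathcal C'^1\to\mathcal C'^2$ as in Lemma~\ref{lem:twoterm} on a neighborhood of $w$ in $Y\times Y$. By Lemma~\ref{lem:support} the non-exact locus lies in $Y\times_XY$, which has dimension at most $4$ by Lemma~\ref{lem:dim}. But $Y\times Y$ is integral of dimension $6$. So $\mathcal C'^1\to\mathcal C'^2$ is generically an isomorphism, the two ranks agree, and near $w$ the non-exact locus is the zero set of a determinant. If it contained $w$, its components through $w$ would have dimension at least $5$ by Krull's theorem, a contradiction.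
\end{proof}

Fix $y\in Y$. Put $\mathcal C_y=\mathcal C|_{\{y\}\times Y}$, let $Q_y=\mathcal C_y^\vee$, a complex in homological degrees $0,\dots,3$, and let $B=\mathcal O_{Y,y}$ with maximal ideal $\mathfrak m$; $\dim B=3$. By Proposition~\ref{prop:off} the homology of $Q_y$ is supported at $y$. To apply Theorem~\ref{thm:BI} we need $H_0$. This group measures the infinitesimal deformations of $P_y$ inside $Y$ that receive a map from $P_y$ extending the identity. A cluster is determined by its ideal, so there are no nontrivial ones.

\begin{proposition}\label{prop:H0}
$H_0(Q_y)\cong B/\mathfrak m$.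
\end{proposition}

\begin{proof}
For a $B$-module $N$ of finite length, naturally in $N$,
\begin{equation}\label{eq:H0}
\operatorname{Hom}_B(H_0(Q_y),N)=\ker(\mathcal C^0_y\otimes N\to\mathcal C^1_y\otimes N)=\operatorname{Hom}_{S,G}(P_y,\mathcal P\otimes_BN).
\end{equation}
For $N=B/\mathfrak m$ this is $K$ by Lemma~\ref{lem:ext}, so by Nakayama $H_0(Q_y)\cong B/\mathfrak a$ with $\mathfrak a\subset\mathfrak m$. Suppose $\mathfrak a\ne\mathfrak m$. Then $\mathfrak a+\mathfrak m^2\ne\mathfrak m$ by Nakayama, and there is a surjection of local $K$-algebras $B\to B/\mathfrak a\to K[\varepsilon]$, $\varepsilon^2=0$. It defines a morphism $v:\operatorname{Spec}K[\varepsilon]\to Y$. Write $v^*\mathcal P=S[\varepsilon]/J$. Under \eqref{eq:H0} with $N=K[\varepsilon]$, the map $B/\mathfrak a\to K[\varepsilon]$ corresponds to some $\varphi\in\operatorname{Hom}_{S,G}(P_y,v^*\mathcal P)$. Its reduction modulo $\varepsilon$ corresponds to the nonzero map $B/\mathfrak a\to K$, so it is a nonzero element of $\operatorname{End}_{S,G}(P_y)=K$. By Lemma~\ref{lem:hilb}(a), $\varphi(1)\in(v^*\mathcal P)^G=K[\varepsilon]\cdot1$; so $\varphi(1)=c\cdot1$ with $c$ a unit of $K[\varepsilon]$.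 For $a\in I_y$ we get $0=\varphi(a\cdot1)=c\,a$ in $S[\varepsilon]/J$, hence $a\in J$. So $I_y\otimes K[\varepsilon]\subset J$, with equality because both have codimension $2n$ in $S[\varepsilon]$. Thus $v$ classifies the constant family and factors through $\operatorname{Spec}K$, contradicting the surjectivity of $B\to K[\varepsilon]$.
\end{proof}

\begin{proposition}\label{prop:smooth}
$Y$ is smooth. For every $y\in Y$,
\begin{equation}\label{eq:cy}
Q_y\simeq k(y),\qquad \mathcal C_y\simeq k(y)[-3],\qquad\dim\operatorname{Ext}^j_{S,G}(P_y,P_y)=\tbinom3j .
\end{equation}
\end{proposition}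

\begin{proof}
$Q_y$ has length $3=\dim B$, finite length homology, and $H_0\cong B/\mathfrak m$; so $B$ is regular by Theorem~\ref{thm:BI}. Then Lemma~\ref{lem:AL} with $D=B$ gives $H_i(Q_y)=0$ for $i>0$, so $Q_y$ is a locally free resolution of $k(y)$. Dualizing, $\mathcal C_y\simeq R\mathcal Hom(k(y),\mathcal O_Y)\simeq k(y)[-3]$. By Lemma~\ref{lem:ext}, $\operatorname{Ext}^j_{S,G}(P_y,P_y)=H^j(\mathcal C_y\otimes k(y))=\operatorname{Ext}^j_B(k(y),k(y))$, which has dimension $\binom3j$.
\end{proof}

\begin{proposition}\label{prop:open}
$H=Y\sqcup Y'$ as schemes, with $Y'$ open and closed in $H$.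
\end{proposition}

\begin{proof}
Let $y\in Y$. A flat deformation $J\subset S[\varepsilon]$ of $I_y$ has the form $\{a+\varepsilon b:a\in I_y,\ b\bmod I_y=\phi(a)\}$ for a unique $\phi\in\operatorname{Hom}_S(I_y,P_y)$. It is $G$-stable if and only if $\phi$ is equivariant, and the condition on the representation is automatic. So $T_yH=\operatorname{Hom}_{S,G}(I_y,P_y)$. Apply $\operatorname{Hom}_{S,G}(-,P_y)$ to $0\to I_y\to S\to P_y\to0$. The injection $\operatorname{Hom}_{S,G}(P_y,P_y)\to\operatorname{Hom}_{S,G}(S,P_y)=P_y^G$ is an isomorphism, as both sides are one-dimensional. Hence $T_yH\hookrightarrow\operatorname{Ext}^1_{S,G}(P_y,P_y)$, which has dimension $3$ by \eqref{eq:cy}. Since $\dim\mathcal O_{H,y}\ge\dim\mathcal O_{Y,y}=3$, the ring $\mathcal O_{H,y}$ is regular of dimension $3$. It is a domain with the three-dimensional quotient $\mathcal O_{Y,y}$, so the two rings are equal, and $H=Y$ near $y$. So the closed subscheme $Y$ is also open.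
\end{proof}

\section{The canonical bundle}\label{sec:omega}

\begin{proposition}\label{prop:diag}
On $Y\times Y$ the complex $Q=\mathcal C^\vee$, in homological degrees $0,\dots,3$, is a locally free resolution of $\mathcal O_\Delta$. Moreover $\omega_Y\cong\mathcal O_Y$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:off} the homology of $Q$ is supported on $\Delta$, of codimension $3$ in the smooth variety $Y\times Y$.

\emph{$H_i(Q)=0$ for $i>0$.} Otherwise localize at the generic point of a component of the support of $\bigoplus_{i>0}H_i(Q)$. The local ring $B$ there is regular of dimension at least $3$, the length of $Q$ is $3$, and the modules $H_i(Q)$, $i>0$, have finite length there and are not all zero. This contradicts Lemma~\ref{lem:AL} with $D=B$.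

\emph{$H_0(Q)\cong\mathcal O_\Delta$.} The identity of $\mathcal P$ is a nowhere vanishing section of $\mathcal C^0|_\Delta=\mathcal End(\mathcal P)^G$, and $d$ kills it. Dually, it gives a surjection $H_0(Q)\to\mathcal O_\Delta$; let $\mathcal N$ be its kernel. Since $\mathcal O_\Delta$ is flat over the first factor, restriction to $\{y\}\times Y$ gives an exact sequence
\[
0\to\mathcal N|_{\{y\}\times Y}\to H_0(Q_y)\to k(y)\to0 .
\]
As $H_0(Q_y)\cong k(y)$, the restriction of $\mathcal N$ vanishes for every $y$. So $\mathcal N=0$ by Nakayama.

\emph{The canonical bundle.} We compute $H^3(\mathcal C)$ twice. Since $Q$ resolves $\mathcal O_\Delta$ and $\mathcal C=Q^\vee$,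
\[
H^3(\mathcal C)=\mathcal Ext^3(\mathcal O_\Delta,\mathcal O_{Y\times Y})\cong\Delta_*\det N_\Delta\cong\Delta_*\omega_Y^{-1},
\]
because the normal bundle $N_\Delta$ is the tangent bundle of $Y$. On the other hand, by Lemma~\ref{lem:duality},
\[
H^3(\mathcal C)=\operatorname{coker}(\mathcal C^2\to\mathcal C^3)\cong\sigma^*\operatorname{coker}((\mathcal C^1)^\vee\to(\mathcal C^0)^\vee)=\sigma^*H_0(Q)\cong\Delta_*\mathcal O_Y .
\]
Hence $\omega_Y^{-1}\cong\mathcal O_Y$.
\end{proof}

\section{There are no other components}\label{sec:irreducible}

\begin{proposition}\label{prop:irred}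
$H=Y$ as schemes.
\end{proposition}

In the notation of Proposition~\ref{prop:open} we must show $Y'=\emptyset$. A point of $Y'$ cannot be compared with $Y$ by deformation. But above the origin all clusters have the same composition factors, so an Euler characteristic does not see the difference between a point $z$ of $Y'$ and a point of $Y$. The complexes on $\{z\}\times Y$ and $\{y\}\times Y$, however, live in degrees of opposite parity.

\begin{proof}
Suppose $Y'\ne\emptyset$.

\emph{Moving to the origin.} Scaling on $M$ commutes with $G$, so $\mathbb G_m$ acts on $H$ and $X$, and $h$ is equivariant. Let $z'\in Y'$. As $\mathbb G_m$ is connected and $Y'$ is open and closed, $tz'\in Y'$ for all $t$. Since $R$ is $\mathbb N$-graded with $R_0=K$, the map $t\mapsto t\,h(z')$ extends to $\mathbb A^1\to X$ with $0\mapsto x_0:=\pi(0)$. By properness of $h$, $t\mapsto tz'$ extends to $\mathbb A^1\to H$, and the image $z$ of $0$ lies in the closed set $Y'$. So $z\in Y'$ and $h(z)=x_0$. The ideal $R_+$ kills $P_z$, and $S/R_+S$ is finite-dimensional and graded; hence $P_z$ is supported at the origin.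

\emph{An Euler characteristic.} For a finite-dimensional $G$-equivariant $S$-module $P$ supported at the origin, let $\mathcal C_P$ be the complex of bundles on $Y$ with terms $(\Lambda^jV\otimes\mathcal Hom(P,\mathcal P))^G$ and the differential of Section~\ref{sec:complex}. It is exact as a functor of $P$, and $\mathcal C_{P_y}=\mathcal C_y$ for $y\in Y$ with $f(y)=x_0$. The complex $\mathcal C_P$ is exact at all points off $Y_0:=f^{-1}(x_0)$: for $f(y')\ne x_0$ choose $s\in R_+$ not vanishing at $f(y')$. Then $s$ is nilpotent on $P$ and a nonzero scalar on $P_{y'}$, so $s\otimes1-1\otimes s$ is invertible on $\operatorname{Hom}(P,P_{y'})$, while it kills the cohomology of the fibre at $y'$ as in Lemma~\ref{lem:support}. Since $Y_0$ is projective and the cohomology sheaves of $\mathcal C_P$ are coherent with support in $Y_0$, the integer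
\[
\chi_L(P)=\sum_i(-1)^i\dim\mathbb H^i(Y,\mathcal C_P\otimes L)
\]
is defined for every line bundle $L$ on $Y$, and it is additive in $P$. Filter $P$ by the submodules $S_+^iP$; this filtration is finite. The successive quotients are killed by $S_+$, so they are determined by their representations, and by semisimplicity their sum is $P$ as a representation. Hence $\chi_L(P)$ depends only on $P$ as a representation of $G$.

\emph{The contradiction.} Choose $y\in Y_0$, which is possible since $f$ is surjective. Like $P_z$, the module $P_y$ is supported at the origin, and both are regular representations. By \eqref{eq:cy},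
\[
\chi_L(P_z)=\chi_L(P_y)=\chi(k(y)[-3])=-1\qquad\text{for all }L .
\]
On the other hand $z\notin Y$, so Lemma~\ref{lem:twoterm} applies at every point of $\{z\}\times Y$: $\mathcal C_{P_z}$ is locally equivalent to a complex $\mathcal C'^1\to\mathcal C'^2$ of free modules. It is exact off $Y_0\subsetneq Y$ and $Y$ is integral, so $\mathcal C'^1\to\mathcal C'^2$ is injective. Hence $\mathcal C_{P_z}\simeq\mathcal F[-2]$ with $\mathcal F$ a coherent sheaf supported on $Y_0$. Let $L$ be a high power of an $f$-ample line bundle, which is ample on $Y$ since $X$ is affine. Serre vanishing on the projective scheme-theoretic support of $\mathcal F$ gives $\chi_L(P_z)=h^0(\mathcal F\otimes L)\ge0$. This is a contradiction, so $Y'=\emptyset$.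
\end{proof}

\section{End of the proof of Theorem~\ref{thm:main}}\label{sec:crepant}

We know that $H=Y$ is smooth, irreducible, of dimension $3$, with $\omega_H\cong\mathcal O_H$, and that $h$ is projective and birational. Let $s$ be a nowhere vanishing section of $\omega_H$. Over $X^\circ$ the map $h$ is an isomorphism, and $X\setminus X^\circ$ has codimension at least $2$ in the normal variety $X$; so $s$ gives a generator of $\omega_X$, and $\omega_X\cong\mathcal O_X$. Computing both canonical divisors with this rational form, $K_X=0$ and $K_H=\operatorname{div}(s)=0=h^*K_X$.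

It remains to see that $h$ is an isomorphism over $X_{\mathrm{reg}}$. There the pullback of forms $h^*\omega_X\to\omega_H$ takes the generator of $\omega_X$ to $s$, since this holds on the dense open set $h^{-1}(X^\circ)$. So it is an isomorphism, the Jacobian determinant of $h$ vanishes nowhere, and $h$ is \'etale over $X_{\mathrm{reg}}$. Being also proper, $h$ is finite over $X_{\mathrm{reg}}$, and being birational onto a normal variety, it is an isomorphism there. This proves Theorem~\ref{thm:main}. \hfill$\square$

\section{The derived McKay correspondence}\label{sec:derived}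

The resolution of the diagonal also yields an equivalence of derived categories. We write $R(G)$ for the representation ring of $G$.

\begin{theorem}\label{thm:derived}
In the situation of Theorem~\ref{thm:main} put $Y=H$. Then
\[
\Phi(F)=\mathbf R\Gamma(Y,\mathcal P\otimes F)
\]
is an equivalence $D^b(\operatorname{Coh}Y)\to D^b(\operatorname{Coh}^G(\mathbb A^3))$, and $K_0(Y)\cong R(G)$ is free of rank the number of irreducible representations of $G$.
\end{theorem}

The resolution $Q$ of $\mathcal O_\Delta$ shows that $\Phi$ is fully faithful. For essential surjectivity we first treat objects supported over $x_0=\pi(0)$. There, duality splits the simple modules into those in the image of $\Phi$ and those killed by its left adjoint, and a single indecomposable cluster $P_y$, which contains all of them, excludes the second kind. Scaling then reduces the general case to this one.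

\begin{proof}
Let $\mathcal A$ be the category of finitely generated $G$-equivariant $S$-modules, that is, of finitely generated modules over the smash product $A=S\#\mathcal O(G)^\vee$. This is a finite $R$-algebra, hence noetherian. By \eqref{eq:koszul}, $A$ has global dimension at most $3$; so $D^b(\mathcal A)$ is the homotopy category of bounded complexes of finitely generated projectives, and these are summands of modules $S\otimes W$ with $\dim W<\infty$. As $f$ is proper, $\Phi$ takes values in $D^b(\mathcal A)$.

\emph{The left adjoint.} For an equivariant module $N$ put $\mathcal P^\vee\otimes_AN=(\mathcal P^\vee\otimes_SN)^G$, and let $\Psi:D^b(\mathcal A)\to D^b(\operatorname{Coh}Y)$ be its left derived functor. It is defined on bounded complexes of finitely generated projectives and preserves coherence and boundedness, because $\mathcal P^\vee\otimes_A(S\otimes W)=(\mathcal P^\vee\otimes W)^G$ is a bundle. If $I$ is a bounded below complex of injective quasi-coherent sheaves representing $F$, then $\mathcal P\otimes I$ again consists of injectives, so $\Phi(F)=\Gamma(Y,\mathcal P\otimes I)$, and $\operatorname{Hom}_{S,G}(N,\Gamma(\mathcal P\otimes I))=\operatorname{Hom}_Y(\mathcal P^\vee\otimes_AN,I)$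 for projective $N$. So $\Psi$ is left adjoint to $\Phi$. Both functors are $R$-linear. By the resolution \eqref{eq:koszul}, $\Psi(N)$ is also represented by the complex of quasi-coherent sheaves with terms $(\mathcal P^\vee\otimes\Lambda^jV^*\otimes N)^G$ in degree $-j$. These terms are exact in $N$, so we may use the same formula, with total complexes, for any bounded complex of equivariant modules, finitely generated or not, that represents the given object of $D^b(\mathcal A)$.

\emph{$\Phi$ is fully faithful.} Represent $\Phi(F)$ by the \v{C}ech complex of $\mathcal P\otimes F$ for a finite affine cover $\{U_i\}$ of $Y$. Since $Q_j=(\mathcal C^j)^\vee=(\Lambda^jV^*\otimes p_2^*\mathcal P^\vee\otimes p_1^*\mathcal P)^G$, the complex representing $\Psi\Phi(F)$ is $p_{2*}$ of the \v{C}ech complex of $Q\otimes p_1^*F$ for the cover $\{U_i\times Y\}$. Hence, naturally in $F$,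
\[
\Psi\Phi(F)\cong\mathbf Rp_{2*}(Q\otimes p_1^*F)\cong\mathbf Rp_{2*}(\mathcal O_\Delta\otimes p_1^*F)=F .
\]
The second isomorphism holds because $Q\to\mathcal O_\Delta$ is a resolution (Proposition~\ref{prop:diag}), and $\mathcal O_\Delta$ and all terms of $Q$ are flat over the first factor. It follows that the counit $\Psi\Phi\to1$ is an isomorphism. Indeed, transport the comonad structure of $\Psi\Phi$ to the identity functor; this gives natural endomorphisms $\epsilon',\delta'$ of $1$ with $\epsilon'\delta'=1$. Natural endomorphisms of $1$ commute, so $\epsilon'$ is invertible. Hence $\Phi$ is fully faithful.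

\emph{Duality.} For finite-dimensional equivariant modules $N,N'$ the complex $E(N,N')=(\Lambda^\bullet V\otimes\operatorname{Hom}_K(N,N'))^G$, with the differential of Section~\ref{sec:complex}, computes $\mathbf R\operatorname{Hom}(N,N')$. The pairing of Lemma~\ref{lem:duality}, rescaled by a sign in each degree $j$, is an isomorphism of complexes $E(N,N')\cong E(N',N)^*[-3]$. It is natural in $N$ and $N'$, since $\operatorname{tr}(\varphi g\cdot\psi)=\operatorname{tr}(\varphi\cdot g\psi)$. So, up to signs depending only on the degrees, it passes to total complexes, and
\begin{equation}\label{eq:serre}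
\operatorname{Hom}(N,N')\cong\operatorname{Hom}(N',N[3])^*
\end{equation}
for bounded complexes $N,N'$ of finite-dimensional modules. Let $D_0\subset D^b(\mathcal A)$ consist of the objects with finite-dimensional cohomology supported over $x_0=\pi(0)$. Each of them is represented by such a complex, by \cite[Thm 13.2.8]{KS}: if $\mathcal J\subset\mathcal A$ is a thick abelian subcategory such that every monomorphism $T\to N$ with $T\in\mathcal J$ admits $N\to T'$ with $T'\in\mathcal J$ and $T\to T'$ a monomorphism, then $D^b(\mathcal J)\to D^b_{\mathcal J}(\mathcal A)$ is an equivalence. Let $\mathcal J$ consist of the finite-dimensional modules supported over $x_0$. For $T\subset N$ with $T\in\mathcal J$, Artin--Rees gives $T\cap R_+^kN=0$ for $k\gg0$, so $T\hookrightarrow N/R_+^kN\in\mathcal J$. Thus \eqref{eq:serre} holds on $D_0$.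

\emph{$D_0$ lies in the image of $\Phi$.} The simple modules over $x_0$ are the $W_i$ with $S_+$ acting as zero. Let $T$ be one of them, with triangle $T\to\Phi\Psi T\to C_T\to T[1]$. Since $R_+$ kills $T$ and $\Psi$ is $R$-linear, $\Psi T$ is supported on the projective fibre $f^{-1}(x_0)$, so all three objects lie in $D_0$. The triangle identities and the invertibility of the counit give $\Psi C_T=0$. Then $\operatorname{Hom}(C_T,\Phi\Psi T[i])=\operatorname{Hom}(\Psi C_T,\Psi T[i])=0$ for all $i$, and $\operatorname{Hom}(\Phi\Psi T,C_T)=0$ by \eqref{eq:serre}. So $T\cong\Phi\Psi T\oplus C_T[-1]$. As $\operatorname{End}(T)=K$, $T$ is indecomposable, so either (1) $T\cong\Phi\Psi T$, or (2) $\Phi\Psi T=0$, i.e.\ $\Psi T=0$.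

If $T_1$ is of type (1) and $T_2$ of type (2), then $\operatorname{Ext}^*(T_2,T_1)=\operatorname{Hom}(T_2,\Phi\Psi T_1[*])=\operatorname{Hom}(\Psi T_2,\Psi T_1[*])=0$, and $\operatorname{Ext}^*(T_1,T_2)=0$ by \eqref{eq:serre}. So a finite-dimensional module over $x_0$ is the direct sum of a module with factors of type (1) and one with factors of type (2). Take $y\in f^{-1}(x_0)$. The module $P_y$ is indecomposable, as $\operatorname{End}(P_y)=K$, and every $W_i$ is a composition factor of it, as it is the regular representation. Hence all $W_i$ have the same type. Type (2) is impossible, since then $\Psi P_y=0$, whereas $\Psi P_y=\Psi\Phi k(y)\cong k(y)$. So all $W_i$ are of type (1). They lie in the essential image of $\Phi$, which is a triangulated subcategory because $\Phi$ is fully faithful. Every object of $D_0$ is an iterated extension of shifts of the $W_i$, so $D_0$ lies in the image.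

\emph{Essential surjectivity.} The modules $S\otimes W$ and their summands generate $D^b(\mathcal A)$, so it suffices that the cone $C$ of $S\otimes W\to\Phi\Psi(S\otimes W)$ vanishes; then $N\to\Phi\Psi N$ is an isomorphism for all $N$. Again $\Psi C=0$. Scaling by $t\in K^*$ acts on $M$ and $Y$ compatibly with $\mathcal P$. Hence pullback by $t$ commutes with $\Phi$, with its left adjoint $\Psi$, and with the unit, and it fixes $S\otimes W$ up to isomorphism. So the supports of the $H^i(C)$ in $X$ are closed subsets stable under scaling; if $C\ne0$, one of them is nonempty and hence contains $x_0$. Let $C'=C\otimes_RK(g)$ with $K(g)$ the Koszul complex on generators $g$ of $R_+$. Then $\Psi C'=0$ by $R$-linearity, and $C'\in D_0$, because a power of $R_+$ kills its cohomology. Let $i$ be the largest index with $x_0\in\operatorname{supp}H^i(C)$. After localizing at $x_0$, the top cohomology of $C'$ is $H^i(C)_{x_0}/R_+H^i(C)_{x_0}$, which is nonzero by Nakayama; so $C'\ne0$. But $C'\cong\Phi(F)$ for some $F$, and $F\cong\Psi\Phi F\cong\Psi C'=0$, a contradiction. So $\Phi$ is an equivalence.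

\emph{$K$-theory.} Consequently $K_0(Y)\cong K_0(\mathcal A)$. The map $R(G)\to K_0(\mathcal A)$, $W\mapsto S\otimes W$, is an isomorphism by Quillen's theorem on filtered rings \cite[\S6, Thm 7]{Quillen}, applied to $A$ filtered by degree with $F_0A=\mathcal O(G)^\vee$ semisimple.
\end{proof}

\section{A converse}\label{sec:converse}

In this section and the next, $V$ may have any dimension $d$; the notation $S,M,R,X,\pi$ is as before.

\begin{theorem}\label{thm:converse}
Let $G\subset GL(V)$, $\dim V=d$, be finite and linearly reductive, acting freely on a $G$-stable open $U\subset M$ whose complement has codimension at least $2$. The following are equivalent: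
\begin{enumerate}
\item[(a)] $G\subset SL(V)$;
\item[(b)] $\omega_X\cong\mathcal O_X$;
\item[(c)] there is a proper birational $f:Y\to X$ with $Y$ normal, $\omega_Y$ invertible and $K_Y=f^*K_X$.
\end{enumerate}
For $d=3$ these are also equivalent to
\begin{enumerate}
\item[(d)] $G\text{-}\mathrm{Hilb}(\mathbb A^3)$ is a crepant resolution of $X$;
\item[(e)] $X$ has some crepant resolution.
\end{enumerate}
\end{theorem}

Here $K_X$ and $K_Y$ are computed with the same rational form. The pullback $f^*K_X$ makes sense, as a $\mathbb Q$-divisor, because some multiple of $K_X$ is principal; this is shown in the proof, without using (c).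

The freeness hypothesis is needed. Let $\mu_m$, $m>1$, act on the last coordinate $z$ of $\mathbb A^3$ only. The invariants $x,y,z^m$ act on every cluster by scalars, so the clusters are given by $x=\alpha$, $y=\beta$, $z^m=\gamma$. Thus $G\text{-Hilb}(\mathbb A^3)\cong X\cong\mathbb A^3$, although $\mu_m\not\subset SL_3$.

\begin{proof}
\emph{Computation of $\omega_X$.} We cannot pull back differential forms, so we compute $\omega_X$ by duality over a polynomial ring. Let $\vartheta_1,\dots,\vartheta_d\in R$ be a homogeneous system of parameters of $R$, hence also of $S$, and put $\mathbf P=K[\vartheta_1,\dots,\vartheta_d]$. $S$ is free over $\mathbf P$, and so is its graded direct summand $R$. Up to degree shifts,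
\[
\omega_R=\operatorname{Hom}_{\mathbf P}(R,\mathbf P)=\operatorname{Hom}_{\mathbf P}(S,\mathbf P)^G;
\]
the second equality holds because an invariant functional vanishes on the nontrivial isotypic components of $S$. The $S$-module $\operatorname{Hom}_{\mathbf P}(S,\mathbf P)\cong\omega_S$ is graded and free of rank $1$; its generators of lowest degree form a $G$-stable line $\psi$, so it is $S\otimes\psi$ equivariantly. To identify $\psi$, put $\bar S=S/(\vartheta)S$ and reduce modulo $\vartheta$: $\operatorname{Hom}_K(\bar S,K)\cong\bar S\otimes\psi$. The generator space of the left side, its quotient modulo $S_+$, is the dual of the socle of $\bar S$. So $\operatorname{soc}(\bar S)$ is one-dimensional and $\psi=\operatorname{soc}(\bar S)^*$. Compute $\operatorname{Tor}^S_d(\bar S,K)$ equivariantly in two ways. The Koszul resolution $S\otimes\Lambda^\bullet V^*$ of $K$ gives $\operatorname{soc}(\bar S)\otimes\Lambda^dV^*$. The Koszul resolution of $\bar S$ on the invariant elements $\vartheta_i$ gives the trivial representation. So $\operatorname{soc}(\bar S)\cong\Lambda^dV$, $\psi=\Lambda^dV^*$, and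
\[
\omega_X=(S\otimes\psi)^G .
\]
In particular (a) implies (b), and (b) implies (c) with $f=\mathrm{id}$; that $X$ is normal is shown as in Lemma~\ref{lem:free}.

\emph{A multiple of $K_X$ is principal.} Let $X^\circ=\pi(U)$. As in Lemma~\ref{lem:free}, $U=\pi^{-1}(X^\circ)\to X^\circ$ is a $G$-torsor and $X\setminus X^\circ$ has codimension at least $2$. By torsor descent $\omega_{X^\circ}$ pulls back, as an equivariant sheaf, to $\mathcal O_U\otimes\psi=\mathcal O_U\cdot e$, with $e$ a basis of $\psi$. Let $r$ be the order of the character $\psi$. Then $e^r$ is invariant and descends to a nowhere vanishing section $\tau$ of $\omega_{X^\circ}^{\otimes r}$. So $rK_X$ is principal.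

\emph{(c) implies (a).} Condition (c) says that $\tau$, as a rational section of $\omega_Y^{\otimes r}$, generates it. Suppose $\psi\ne1$. We shall contradict (c) on an arc in $X$ through $\pi(0)$ that is the quotient of a $\mu_m$-equivariant arc in $M$. There is $\mu_m\subset G$ with $\psi|_{\mu_m}\ne1$: a factor $\mu_{p^a}$ of $G^0$ if $\psi|_{G^0}\ne1$, and otherwise $\langle g\rangle\cong\mu_m$ for some $g\in G(K)$ with $\psi(g)\ne1$, whose order $m$ is prime to $p$. Choose a basis $x_i$ of $V^*$ of $\mu_m$-weights $a_i\bmod m$, with integer lifts $a_i>0$. Choose $c=(c_i)\in U$ such that $f$ is an isomorphism over a neighborhood $X_1\subset X^\circ$ of $\pi(c)$. The homomorphism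
\[
S\to K[t],\qquad x_i\mapsto c_it^{a_i},
\]
is $\mathbb Z/m$-graded if $t$ has degree $1$. It takes $R\subset S^{\mu_m}$ into $K[s]$, $s=t^m$, and gives $\gamma:\operatorname{Spec}K[[s]]\to X$. The curve passes through $c$ at $t=1$, so the generic point of $\operatorname{Spec}K[[s]]$ goes to $X_1$. As $f$ is proper, $\gamma$ lifts to $\tilde\gamma:\operatorname{Spec}K[[s]]\to Y$.

Let $\nu$ generate $\tilde\gamma^*\omega_Y$; then $\tilde\gamma^*\tau=w\,\nu^r$ with $w\in K[[s]]^*$. Over $K((t))$ we may compare $\nu$ with $e$ and write $\nu=g\,e$ with $g\in K((t))$. As $e^r=\tau$, we get $g^r=w^{-1}$, so $g$ has $t$-adic valuation $0$. Now consider degrees in $\mathbb Z/m$, where $K((t))=\bigoplus_{i=0}^{m-1}K((s))t^i$. The map $\operatorname{Spec}K((t))\to U$ is $\mu_m$-equivariant; $\nu$ comes from $K((s))$ and has degree $0$; $e$ has nonzero degree, given by $\psi|_{\mu_m}$. So $g$ is homogeneous of nonzero degree, and its valuation is not divisible by $m$. This is a contradiction, so $\psi=1$.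

For $d=3$, (a) implies (d) by Theorem~\ref{thm:main}, and (d) implies (e), which implies (c), by definition.
\end{proof}

\section{Other dimensions}\label{sec:dims}

Dimension $3$ was used through the bound $\dim Y\times_XY\le4$ and the two-term complex off the diagonal. In dimension $d$ the bound becomes a hypothesis, and Krull's theorem is replaced by the New Intersection Theorem (Peskine--Szpiro, Hochster, Roberts): \emph{if $0\to F_s\to\dots\to F_0\to0$ is a non-exact complex of finite free modules with finite length homology over a noetherian local ring, then $s$ is at least the dimension of the ring.}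

\begin{theorem}\label{thm:dims}
Let $G\subset SL_d$, $d\ge2$, be finite and linearly reductive, $X=\mathbb A^d/G$, and let $Y\subset G\text{-}\mathrm{Hilb}(\mathbb A^d)$ be the closure of the locus of free orbits with reduced structure. If $\dim Y\times_XY\le d+1$, then $Y$ is smooth, open and closed in $G\text{-}\mathrm{Hilb}(\mathbb A^d)$, $\omega_Y\cong\mathcal O_Y$, $Y\to X$ is a crepant resolution, and $\Phi=\mathbf R\Gamma(Y,\mathcal P\otimes-)$ is fully faithful. For $d=2$, $G\text{-}\mathrm{Hilb}(\mathbb A^2)$ itself is a crepant resolution for every finite linearly reductive $G\subset SL_2$.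
\end{theorem}

\begin{proof}
We go through the proof with $3$ replaced by $d$. In Lemma~\ref{lem:free}, if $V^{J'}$ had codimension at most $1$, then $V|_{J'}=1^{d-1}\oplus\chi$ with $\chi=\det=1$; so $M\setminus U$ has codimension at least $2$. Lemma~\ref{lem:hilb} does not involve the dimension, and the hypothesis replaces Lemma~\ref{lem:dim}. In Section~\ref{sec:complex}, $\mathcal C$ has degrees $0,\dots,d$; the pairing takes values in $\Lambda^dV\otimes\mathcal O\cong\mathcal O$, its sign rule is unchanged, and $\mathcal C\cong(\sigma^*\mathcal C)^\vee[-d]$. Off the diagonal $\mathcal C$ is locally equivalent to a complex of free modules in degrees $1,\dots,d-1$.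

Only Proposition~\ref{prop:off} needs a new argument. Let $w\in Y\times Y$ lie off the diagonal, and suppose it lies in the non-exact locus. Localize at the generic point of a component of this locus through $w$. There the complex just described has length $d-2$. It is not exact, since an exact bounded complex of free modules is split and so has exact fibres. Its homology has finite length, since it is exact at all other points of the localization. So by the New Intersection Theorem the component has codimension at most $d-2$ in $Y\times Y$, that is, dimension at least $d+2$. But it lies in $Y\times_XY$, of dimension at most $d+1$, a contradiction.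

The rest of Section~\ref{sec:smooth} uses Theorem~\ref{thm:BI} with $c=d$ and gives that $Y$ is smooth, $\mathcal C_y\simeq k(y)[-d]$, $\dim\operatorname{Ext}^1_{S,G}(P_y,P_y)=d$, and $Y$ is open and closed. In Section~\ref{sec:omega} the diagonal has codimension $d$ and $Q$ has length $d$, so Lemma~\ref{lem:AL} applies as before, and $\omega_Y\cong\mathcal O_Y$ by computing $H^d(\mathcal C)$ in two ways. Crepancy follows as in Section~\ref{sec:crepant}, and full faithfulness as in Section~\ref{sec:derived}, with global dimension at most $d$. Section~\ref{sec:irreducible} is not used.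

For $d=2$ we apply Theorem~\ref{thm:main} to $V\oplus1$. By Lemma~\ref{lem:hilb}(a) the invariant coordinate acts on $\mathcal O_Z$ by a function on $T$. Hence $G\text{-Hilb}(\mathbb A^3)=G\text{-Hilb}(\mathbb A^2)\times\mathbb A^1$ over $\mathbb A^3/G=X\times\mathbb A^1$. The left side is smooth and irreducible, so $G\text{-Hilb}(\mathbb A^2)$ is too, and restricting $\omega$ to $G\text{-Hilb}(\mathbb A^2)\times\{0\}$ shows that $\omega_{G\text{-Hilb}(\mathbb A^2)}$ is trivial. The map to $X$ is projective, and an isomorphism over $X^\circ$, by Lemma~\ref{lem:hilb}, and it is crepant as in Section~\ref{sec:crepant}.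
\end{proof}

\begin{thebibliography}{9}
\bibitem{AOV} Abramovich, Olsson, Vistoli, \emph{Tame stacks in positive characteristic}.
\bibitem{BI} Bridgeland, Iyengar, \emph{A criterion for regularity of local rings}, 2006.
\bibitem{DG} Demazure, Gabriel, \emph{Groupes alg\'ebriques}.
\bibitem{KS} Kashiwara, Schapira, \emph{Categories and Sheaves}.
\bibitem{Matsumura} Matsumura, \emph{Commutative Ring Theory}.
\bibitem{Mumford} Mumford, \emph{Abelian Varieties}.
\bibitem{Quillen} Quillen, \emph{Higher algebraic K-theory I}.
\bibitem{Source} \emph{Crepant Resolution Of Quotient Singularities In Positive Characteristic}, https://www.ms.u-tokyo.ac.jp/wings-fmsp/qe/2022-07.pdf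
\end{thebibliography}

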